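\title{Balanced connected bipartitions of the edge set\\ of a $(k+1)$-edge-connected graph}

\begin{abstract}
Let $G$ be a $(k+1)$-edge-connected simple graph and let $T_1,\dots,T_k$ be pairwise disjoint sets of edges, each of even size. We prove that the edges of $G$ can be partitioned into two connected parts, each containing exactly half of every $T_i$. The proof places the line graph of $G$ in $\mathbb R^k$, in general position and with every vertex outside a fixed simplex at a weighted average of its neighbors, and cuts it by a ham-sandwich hyperplane. We also show, by matroid intersection, that $8$-edge-connectivity suffices for every $k$; that $k+1$ cannot be replaced by $k$ for $k\le 3$; and that $3$-edge-connectivity does not suffice for any $k\ge 3$.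
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Graphs are finite, undirected and simple. For an integer $p\ge1$, a graph $G=(V,E)$ with $|V|\ge2$ is \emph{$p$-edge-connected} if $G-F$ is connected for every $F\subseteq E$ with $|F|<p$. For $S\subseteq V$ let $d(S)$ be the number of edges with exactly one end in $S$. Then $G$ is $p$-edge-connected if and only if $d(S)\ge p$ whenever $\emptyset\ne S\ne V$: deleting the $d(S)$ edges that leave $S$ disconnects $G$, and if $G-F$ is disconnected, the vertex set $S$ of one of its components has $d(S)\le|F|$. A nonempty set of edges is \emph{connected} if the graph formed by these edges and their endpoints is connected.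

Let $T_1,\dots,T_k\subseteq E$ be pairwise disjoint sets of even size, the \emph{resource sets}. A \emph{$k$-bipartition} of $G$ for $T_1,\dots,T_k$ is a partition of $E$ into two nonempty connected sets $E_1,E_2$ with
\[
|E_1\cap T_i|=|E_2\cap T_i|=|T_i|/2\qquad(i=1,\dots,k).
\]
Balance alone costs nothing, since each $T_i$ can be halved separately; the question is how well connected $G$ must be for balance and connectivity to hold together. On a cycle with one resource set $t_1,\dots,t_{2m}$, listed in cyclic order with $m\ge1$, the arc from $t_1$ to $t_m$ and the complementary arc form a $1$-bipartition. Mere connectivity is not enough: in Section~\ref{sec:sharp} a tree with six edges has no $1$-bipartition. Each further resource set adds one equation, and for $k=2$ and $k=3$ there are again $k$-edge-connected graphs without a $k$-bipartition, while it is known that for $k=1,2,3$ every $(k+1)$-edge-connected graph has one. This pattern suggests the following conjecture, the edge version of a problem from \cite{source}.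

\begin{quote}
\emph{For every $k\ge1$, every $(k+1)$-edge-connected graph has a $k$-bipartition for every choice of pairwise disjoint even-size sets $T_1,\dots,T_k\subseteq E$.}
\end{quote}

We prove it, under slightly weaker hypotheses and for resource sets of any parity.

\begin{theorem}\label{thm:edge}
Let $k\ge1$ and let $G=(V,E)$ be a graph such that
\begin{enumerate}
\item[(i)] some vertex has degree at least $k+1$;
\item[(ii)] $|E|\ge k+2$;
\item[(iii)] for every $F\subseteq E$ with $|F|\le k$, at most one component of $G-F$ contains edges.
\end{enumerate}
Then $G$ has a $k$-bipartition for all pairwise disjoint even-size sets $T_1,\dots,T_k\subseteq E$. More generally, if $T_1,\dots,T_k\subseteq E$ are pairwise disjoint sets of arbitrary sizes, at least one of size at least $2$, and $a_i\in\{\lfloor|T_i|/2\rfloor,\lceil|T_i|/2\rceil\}$, then $E$ has a partition into nonempty connected sets $E_1,E_2$ with $|E_1\cap T_i|=a_i$ for all $i$. Every $(k+1)$-edge-connected graph satisfies \emph{(i)--(iii)}, so the conjecture holds for every $k$.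
\end{theorem}

Theorem~\ref{thm:edge} comes from a statement about vertices, applied to the line graph. A graph is \emph{$p$-connected} if it has at least $p+1$ vertices and deleting fewer than $p$ vertices leaves a connected graph. A \emph{clique} is a set of pairwise adjacent vertices.

\begin{theorem}\label{thm:vertex}
Let $k\ge1$, let $H$ be a $(k+1)$-connected graph with vertex set $W$, and let $X\subseteq W$ be a clique with $|X|=k+1$. Let $T_1,\dots,T_k\subseteq W$ be pairwise disjoint, at least one of size at least $2$, and let $a_i\in\{\lfloor|T_i|/2\rfloor,\lceil|T_i|/2\rceil\}$. Then $W$ has a partition into nonempty sets $W_1,W_2$, both inducing connected subgraphs of $H$, with $|W_1\cap T_i|=a_i$ for all $i$.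
\end{theorem}

The number $k+1$ has a geometric meaning here. One hyperplane can halve $k$ finite sets in $\mathbb R^k$, and a simplex in $\mathbb R^k$ has $k+1$ vertices. Following the convex embeddings of Linial, Lov\'asz and Wigderson, we pin $X$ to the vertices of a simplex and put every other vertex at a weighted average of its neighbors; $(k+1)$-connectivity is what makes the resulting points generic.

The cases $k\le3$ might suggest that the connectivity needed grows with $k$. It does not: a different argument gives a bound independent of $k$, for any number of parts.

\begin{theorem}\label{thm:trees}
Let $q\ge2$ and let $G=(V,E)$ have $q^2$ edge-disjoint spanning trees; this is the case if $G$ is $2q^2$-edge-connected. Then for any number of pairwise disjoint sets $T_1,\dots,T_k\subseteq E$ there is a partition $E=E_1\cup\dots\cup E_q$ such that every graph $(V,E_j)$ is connected and $|E_j\cap T_i|\in\{\lfloor|T_i|/q\rfloor,\lceil|T_i|/q\rceil\}$ for all $i,j$. In particular, $8$-edge-connected graphs have $k$-bipartitions for every $k$.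
\end{theorem}

\begin{theorem}\label{thm:sharp}
For $k=1,2,3$ there is a $k$-edge-connected graph with resource sets $T_1,\dots,T_k$ and no $k$-bipartition. For every $k\ge3$ there is a $3$-edge-connected graph with resource sets $T_1,\dots,T_k$ and no $k$-bipartition.
\end{theorem}

Let $p(k)$ be the least $p\ge1$ such that every $p$-edge-connected graph has a $k$-bipartition for all choices of $T_1,\dots,T_k$. A $p$-edge-connected graph is $p'$-edge-connected for all $p'\le p$, so a $p$-edge-connected graph without a $k$-bipartition shows $p(k)>p$. Theorems~\ref{thm:edge}, \ref{thm:trees} and~\ref{thm:sharp} therefore give the following.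

\begin{corollary}\label{cor:p}
We have $p(1)=2$, $p(2)=3$, $p(3)=4$, and $4\le p(k)\le\min\{k+1,8\}$ for all $k\ge3$.
\end{corollary}

We do not determine $p(k)$ for $k\ge4$.

Section~\ref{sec:line} works out the idea for $k=1$. Sections~\ref{sec:embed}--\ref{sec:linegraph} prove Theorems~\ref{thm:vertex} and~\ref{thm:edge}, Section~\ref{sec:trees} proves Theorem~\ref{thm:trees}, and Section~\ref{sec:sharp} contains the examples, including one showing that the clique in Theorem~\ref{thm:vertex} and hypothesis (i) of Theorem~\ref{thm:edge} cannot be dropped.

\section{One resource set: placing the graph on a line}\label{sec:line}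

Let $k=1$ in Theorem~\ref{thm:vertex}, with $X=\{x,y\}$. Suppose that the vertices of $H$ are placed at distinct points of the real line so that every vertex other than $x,y$ has a neighbor to its left and a neighbor to its right. Then the two extreme vertices are $x$ and $y$; say $x$ is leftmost. Cut the line into a left part $W_1$ and a right part $W_2$, both nonempty. From a vertex of $W_1$ we can step to a left neighbor, and again, until we stand at $x$; the walk never leaves $W_1$. So $W_1$ is connected, and by the mirror-image argument so is $W_2$. \emph{Every} cut of the line gives two connected parts, and we are free to cut just after the $a_1$-th point of $T_1$.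

To find such a placement, put $x$ at $0$ and $y$ at $1$, and require each other vertex to lie at an average of its neighbors with positive weights. A number that is such an average either equals all the numbers averaged or lies strictly between two of them. The first alternative has to be excluded, and it does occur.

\begin{example}\label{ex:five}
Let $H$ have vertices $x,y,u,v,z$ and edges $xy$, $xu$, $yu$, $xv$, $yv$, $zu$, $zv$; this is $K_4$ with one edge subdivided, and it is $2$-connected. With equal weights the positions satisfy
\[
3f(u)=1+f(z),\qquad 3f(v)=1+f(z),\qquad 2f(z)=f(u)+f(v),
\]
so $6f(z)=2+2f(z)$ and $f(u)=f(v)=f(z)=\tfrac12$. Three vertices coincide and $z$ has no neighbor on either side. Now let $u$ give weight $2$ to $x$ and let $v$ give weight $2$ to $y$, all other weights being $1$: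
\[
4f(u)=1+f(z),\qquad 4f(v)=2+f(z),\qquad 2f(z)=f(u)+f(v).
\]
Then $8f(z)=3+2f(z)$, so $f(z)=\tfrac12$, $f(u)=\tfrac38$, $f(v)=\tfrac58$. The order is $x,u,z,v,y$; this is a path of $H$, so every cut leaves two connected parts.
\end{example}

Why should some positive weights separate all pairs of vertices at once? Take the pair $u,z$ in Example~\ref{ex:five}. The disjoint paths $ux$ and $zvy$ join it to $X$. Let each of $u,z,v$ give weight $1$ to its successor on its path and weight $0$ to its other neighbors. Then $f(u)=f(x)=0$ and $f(z)=f(v)=f(y)=1$. These weights are not positive, but $f(u)-f(z)$ is a rational function of the weights, and we have just seen that it is not identically zero. Finitely many nonzero rational functions have a common nonzero point with positive coordinates. The disjoint paths exist for every pair because $H$ is $2$-connected.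

For general $k$ three things change. The line becomes $\mathbb R^k$ and ``distinct'' becomes ``any $k+1$ points are affinely independent''. The median of $T_1$ becomes a ham-sandwich hyperplane. And a half-space may now contain several vertices of $X$, so that monotone walks may end at different vertices; this is where $X$ has to be a clique.

\section{Convex embeddings in general position}\label{sec:embed}

In this section $H$ is a $(k+1)$-connected graph with vertex set $W$, and $X\subseteq W$ is any set of $k+1$ vertices; it need not be a clique yet. We write $N(v)$ for the set of neighbors of $v$. Every vertex $v$ has degree at least $k+1$: otherwise deleting $N(v)$, at most $k$ vertices, would separate $v$ from the rest, which is nonempty as $|W|\ge k+2$.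

Let $\varepsilon_x$ $(x\in X)$ be the standard basis of $\mathbb R^X$ and let
\[
\Lambda=\Big\{y\in\mathbb R^X:\ \sum_{x\in X}y_x=1\Big\},
\]
an affine space of dimension $k$ in which the $\varepsilon_x$ span a simplex. Working in $\Lambda$ rather than $\mathbb R^k$ turns affine independence into a determinant: points $y_1,\dots,y_m\in\Lambda$ are affinely independent if and only if they are linearly independent in $\mathbb R^X$, because summing the coordinates in a relation $\sum_j\lambda_jy_j=0$ gives $\sum_j\lambda_j=0$. A \emph{hyperplane} of $\Lambda$ is a level set $\{h=c\}$ of a nonconstant affine function $h\colon\Lambda\to\mathbb R$; it has dimension $k-1$ and so contains at most $k$ affinely independent points.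

\begin{proposition}\label{prop:embed}
There is a map $f\colon W\to\Lambda$ such that
\begin{enumerate}
\item[(a)] $f$ is injective, and every hyperplane of $\Lambda$ contains at most $k$ of the points $f(v)$;
\item[(b)] for every nonconstant affine function $h\colon\Lambda\to\mathbb R$, every $v\in W\setminus X$ has neighbors $u,u'$ with $h(f(u))>h(f(v))>h(f(u'))$.
\end{enumerate}
\end{proposition}

\subsection*{The averaging system}
For each $v\in W\setminus X$ and each $u\in N(v)$ take a real variable $w_{vu}$; the variables $w_{vu}$ and $w_{uv}$ are independent. Consider the system
\begin{equation}\label{eq:system}
f(x)=\varepsilon_x\ \ (x\in X),\qquad \Big(\sum_{u\in N(v)}w_{vu}\Big)f(v)=\sum_{u\in N(v)}w_{vu}f(u)\ \ (v\in W\setminus X)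
\end{equation}
for a map $f\colon W\to\mathbb R^X$. In each coordinate $x\in X$ this is a square linear system for the unknowns $f(v)_x$, $v\in W\setminus X$, with one and the same matrix $M(w)$: its diagonal entry at $v$ is $\sum_{u\in N(v)}w_{vu}$, its entry at $(v,u)$ is $-w_{vu}$ for $u\in N(v)\setminus X$, and its other entries are $0$. The right-hand side in row $v$ is $w_{vx}$ if $x\in N(v)$ and $0$ otherwise. We call $w$ \emph{positive} if all $w_{vu}>0$. Solvability for positive $w$ is a maximum principle.

\begin{lemma}\label{lem:max}
Let $w$ be positive, let $K\subseteq W\setminus X$, and let $g\colon W\to\mathbb R$ satisfy $\big(\sum_{u}w_{vu}\big)g(v)=\sum_uw_{vu}g(u)$ for all $v\in K$, the sums being over $N(v)$. If $g$ vanishes at every vertex outside $K$ that has a neighbor in $K$, then $g$ vanishes on $K$.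
\end{lemma}

\begin{proof}
Suppose that the maximum $m$ of $g$ on $K$ is positive, and let $Z\subseteq K$ be the set where it is attained. Let $v\in Z$. Every neighbor $u$ of $v$ has $g(u)\le m$, with $g(u)=0<m$ if $u\notin K$. Since $m=g(v)$ is an average of the values $g(u)$ with positive weights, all of them equal $m$; so $N(v)\subseteq Z$. As $H$ is connected, $Z=W$, which is impossible because $Z$ misses $X$. Hence $g\le0$ on $K$, and the same argument for $-g$ gives $g\ge0$ on $K$.
\end{proof}

Let $w$ be positive. A vector in the kernel of $M(w)$, extended by $0$ on $X$, satisfies the hypotheses of Lemma~\ref{lem:max} with $K=W\setminus X$, so it is zero. Thus $\det M(w)\ne0$ and \eqref{eq:system} has a unique solution $f$. The function $g(v)=\sum_xf(v)_x-1$ also satisfies the averaging equations and vanishes on $X$, so it vanishes everywhere: all points $f(v)$ lie in $\Lambda$.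

\subsection*{Generic weights}
The difficulty is to choose $w$ so that no $k+1$ points fall into a hyperplane. We treat one $(k+1)$-set at a time, with degenerate weights as in Section~\ref{sec:line}, and combine the results algebraically. The combinatorial input is Menger's theorem: \emph{in a $p$-connected graph, any two $p$-element vertex sets $U,X$ are joined by $p$ pairwise vertex-disjoint paths, each starting in $U$ and ending in $X$} (a path may be a single vertex of $U\cap X$).

\begin{lemma}\label{lem:generic}
There is a positive $w$ for which the solution $f$ of \eqref{eq:system} maps every $(k+1)$-element set $U\subseteq W$ to $k+1$ linearly independent vectors.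
\end{lemma}

\begin{proof}
By Cramer's rule there are polynomials $n_{v,x}(w)$ with $f(v)_x=n_{v,x}(w)/\det M(w)$ at every real $w$, positive or not, where $\det M(w)\ne0$; for $v\in X$ take $n_{v,x}=\det M$ if $v=x$ and $n_{v,x}=0$ otherwise. For a $(k+1)$-set $U$ let $N_U$ be the determinant of the matrix $(n_{u,x})_{u\in U,\,x\in X}$, for fixed orderings of $U$ and $X$. It is a polynomial, and wherever $\det M(w)\ne0$,
\begin{equation}\label{eq:cramer}
\det\big(f(u)_x\big)_{u\in U,\,x\in X}=\frac{N_U(w)}{(\det M(w))^{k+1}}.
\end{equation}

We claim that $N_U$ is not the zero polynomial. Take $k+1$ disjoint paths from $U$ to $X$. Their first vertices are all of $U$ and their last vertices are all of $X$; by disjointness each path meets $X$ only in its last vertex. For $v\in W\setminus X$ define a neighbor $s(v)$: if $v$ lies on one of the paths, $s(v)$ is its successor on that path; otherwise $s(v)$ is a neighbor of $v$ whose distance in $H$ to the union of the paths is smaller than that of $v$, which exists since $H$ is connected. Iterating $s$ from any $v$ first reaches one of the paths and then follows it to $X$; let $\ell(v)$ be the number of steps taken, so that $\ell(s(v))=\ell(v)-1$.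

Set $w_{v,s(v)}=1$ for all $v\in W\setminus X$ and all other variables to $0$. Row $v$ of $M(w)$ has $1$ on the diagonal, $-1$ in column $s(v)$ if $s(v)\notin X$, and $0$ elsewhere. With the vertices ordered by increasing $\ell$, the matrix is triangular with diagonal entries $1$, so $\det M(w)=1$. The system \eqref{eq:system} reads $f(v)=f(s(v))$, so each $u\in U$ is mapped to $\varepsilon_x$, where $x$ is the end of the path starting at $u$. The left side of \eqref{eq:cramer} is the determinant of a permutation matrix, and $N_U(w)=\pm1$. This proves the claim.

The product of all $N_U$ is a nonzero polynomial, and a nonzero real polynomial does not vanish identically on a nonempty open set. So there is a positive $w$ at which every $N_U$ is nonzero. There $\det M(w)\ne0$, and \eqref{eq:cramer} gives the lemma.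
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:embed}]
Take $w$ and $f$ as in Lemma~\ref{lem:generic}. The points $f(v)$ lie in $\Lambda$, and the images of any $k+1$ vertices are affinely independent. Any two vertices belong to a common $(k+1)$-set, so $f$ is injective; and $k+1$ affinely independent points do not lie in a hyperplane. This is (a).

For (b), let $v\in W\setminus X$. Dividing \eqref{eq:system} by $\sum_uw_{vu}>0$ writes $f(v)$ as an average of the points $f(u)$, $u\in N(v)$, with positive weights of sum $1$, and the affine function $h$ preserves such averages. If no neighbor has a larger value of $h\circ f$ than $v$, or none has a smaller value, then all neighbors have the same value as $v$. The hyperplane $\{h=h(f(v))\}$ then contains the images of $v$ and of its at least $k+1$ neighbors, contrary to (a).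
\end{proof}

\begin{remark}\label{rem:conn}
The connectivity hypothesis cannot be traded for a cleverer choice of weights. Let $H$ be connected, and suppose that a set $S$ of at most $k$ vertices leaves a component $K$ of $H-S$ disjoint from $X$. For any positive $w$ the at most $k$ points of $f(S)$ lie in a hyperplane $\{h=0\}$, and Lemma~\ref{lem:max} applied to $h\circ f$ puts $f(K)$ in the same hyperplane. Then (b) fails for $h$ at every vertex of $K$.
\end{remark}

\section{Cutting by a hyperplane}\label{sec:cut}

We use the ham-sandwich theorem for point sets \cite[Theorem~3.1.2]{matousek}: \emph{for finite sets $A_1,\dots,A_k\subset\mathbb R^k$ there is a hyperplane such that each of its two open half-spaces contains at most $\lfloor|A_i|/2\rfloor$ points of $A_i$, for all $i$.} For $k=1$ the hyperplane is a median of $A_1$. The theorem says nothing about the points on the hyperplane, and these must be shared out to make the counts exact. The strict inequalities in Proposition~\ref{prop:embed}(b) are what allow them to be shared out arbitrarily.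

\begin{proof}[Proof of Theorem~\ref{thm:vertex}]
Let $f$ be as in Proposition~\ref{prop:embed}. Identify $\Lambda$ with $\mathbb R^k$ by an affine isomorphism and apply the ham-sandwich theorem to $f(T_1),\dots,f(T_k)$. This gives a hyperplane $\{h=c\}$. Put $g=h\circ f$ and
\[
W^+=\{v:g(v)>c\},\qquad W^0=\{v:g(v)=c\},\qquad W^-=\{v:g(v)<c\}.
\]

\emph{Balance.} Since $f$ is injective, $|W^\pm\cap T_i|\le\lfloor|T_i|/2\rfloor$. Therefore
\[
|W^+\cap T_i|\le\lfloor|T_i|/2\rfloor\le a_i\le\lceil|T_i|/2\rceil\le|T_i|-|W^-\cap T_i|=|W^+\cap T_i|+|W^0\cap T_i|,
\]
and we can choose $Z_i\subseteq W^0\cap T_i$ with $|Z_i|=a_i-|W^+\cap T_i|$. Let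
\[
W_1=W^+\cup Z_1\cup\dots\cup Z_k,\qquad W_2=W\setminus W_1 .
\]
As the $T_i$ are pairwise disjoint, $Z_j$ misses $T_i$ for $j\ne i$, and so $|W_1\cap T_i|=a_i$. For an index $i$ with $|T_i|\ge2$ we have $1\le a_i\le|T_i|-1$, so both parts are nonempty. Note that $W^+\subseteq W_1\subseteq W^+\cup W^0$ and $W^-\subseteq W_2\subseteq W^-\cup W^0$.

\emph{Connectivity.} Let $v\in W_1\setminus X$. Then $g(v)\ge c$, and by (b) there is a neighbor $u$ with $g(u)>g(v)\ge c$, so $u\in W^+\subseteq W_1$. If $u\notin X$, repeat the step from $u$. The values of $g$ increase strictly, so the process stops, and it stops only at a vertex of $X$. Thus every vertex of $W_1$ is joined inside $W_1$ to $X\cap W_1$. Since $X\cap W_1$ is a clique, $W_1$ induces a connected graph. For $W_2$ use $g(v)\le c$ and neighbors with strictly smaller $g$, which lie in $W^-\subseteq W_2$.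
\end{proof}

\begin{remark}
Each hypothesis is used once: $(k+1)$-connectivity for Proposition~\ref{prop:embed}, the clique to join the ends of the monotone paths, disjointness to choose the $Z_i$ independently, and $|T_i|\ge2$ for nonempty parts. Without disjointness even balance can be impossible: no partition splits all three of $\{\alpha,\beta\}$, $\{\beta,\gamma\}$, $\{\alpha,\gamma\}$. For the clique see Proposition~\ref{prop:clique}.
\end{remark}

\section{From edges to vertices: the line graph}\label{sec:linegraph}

The \emph{line graph} $L(G)$ of $G=(V,E)$ has vertex set $E$, two distinct edges being adjacent if they share an endpoint. It translates the edge problem into the vertex problem, and it supplies the clique for free: edges at a common vertex are pairwise adjacent.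

\begin{lemma}\label{lem:line}
\begin{enumerate}
\item[(a)] A nonempty set $D\subseteq E$ is connected if and only if it induces a connected subgraph of $L(G)$.
\item[(b)] If $G$ satisfies \emph{(ii)} and \emph{(iii)} of Theorem~\ref{thm:edge}, then $L(G)$ is $(k+1)$-connected.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $G_D$ be the graph formed by the edges of $D$ and their endpoints. If $G_D$ is connected and $e,e'\in D$, take a path in $G_D$ from an endpoint of $e$ to an endpoint of $e'$; in the list consisting of $e$, the edges of the path and $e'$, consecutive edges are equal or share an endpoint, so $e$ and $e'$ are joined in $L(G)$ inside $D$. Conversely, edges sharing an endpoint lie in the same component of $G_D$; so if $D$ induces a connected subgraph of $L(G)$, all edges of $D$ lie in one component of $G_D$, and so do all vertices, each being an endpoint of such an edge.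

(b) By (ii), $L(G)$ has at least $k+2$ vertices. Let $|F|\le k$. The set $E\setminus F$ is nonempty, and by (iii) it is the edge set of a single component of $G-F$, hence connected. By (a), $L(G)-F$ is connected.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:edge}]
Let $G$ satisfy (i)--(iii). By Lemma~\ref{lem:line}(b), $L(G)$ is $(k+1)$-connected, and by (i) there are $k+1$ edges at one vertex, which form a clique $X$ of $L(G)$. Theorem~\ref{thm:vertex} for $L(G)$ and $X$, read through Lemma~\ref{lem:line}(a), is the general statement. If the $T_i$ have even size and are not all empty, one has size at least $2$, and the general statement with $a_i=|T_i|/2$ gives a $k$-bipartition. If all $T_i$ are empty, apply it with $T_1$ replaced by any two-element subset of $E$; the resulting partition is a $k$-bipartition for the empty sets.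

Now let $G$ be $(k+1)$-edge-connected. Every vertex $v$ has degree $d(\{v\})\ge k+1$, which gives (i). Since $G$ is simple, $|V|\ge k+2$, so $|E|\ge(k+1)(k+2)/2\ge k+2$, which is (ii). Finally $G-F$ is connected for $|F|\le k$, which gives (iii).
\end{proof}

\section{A bound independent of $k$}\label{sec:trees}

For two parts the idea is as follows. Group the edges of each $T_i$ into pairs. A partition that splits every pair is balanced, however many sets $T_i$ there are, and a part that contains a spanning tree is connected, whatever else it contains. So it suffices to find two edge-disjoint spanning trees, neither containing a whole pair. For $q$ parts the pairs become blocks of $q$ edges. A spanning tree with at most one edge from each block is a common independent set of two matroids, and we recall the two facts needed.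

A \emph{matroid} on a finite set $B$ is a nonempty family of \emph{independent} subsets, closed under taking subsets, such that for each $F\subseteq B$ all maximal independent subsets of $F$ have the same size $\rho(F)$, the \emph{rank} of $F$. For a set $B$ of edges on the vertex set $V$, the forests form the \emph{graphic matroid}; the rank of $F$ is $|V|$ minus the number of components of $(V,F)$. For a partition of $B$ into blocks, the sets with at most one element from each block form a \emph{partition matroid}; the rank of $F$ is the number of blocks that meet $F$. Edmonds' matroid intersection theorem states that \emph{for two matroids on $B$ with rank functions $\rho_1,\rho_2$, the largest size of a set independent in both is $\min_{F\subseteq B}\big(\rho_1(F)+\rho_2(B\setminus F)\big)$.}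

The Nash-Williams--Tutte theorem states that \emph{$G$ has $m$ edge-disjoint spanning trees if and only if, for every partition of $V$ into $r$ nonempty classes, at least $m(r-1)$ edges join different classes.} If $G$ is $2m$-edge-connected and $r\ge2$, each class $S$ has $d(S)\ge2m$ and each edge between classes is counted twice, so there are at least $mr$ such edges. Hence a $2m$-edge-connected graph has $m$ edge-disjoint spanning trees; the case $m=q^2$ is the claim about $2q^2$-edge-connected graphs in Theorem~\ref{thm:trees}.

\begin{lemma}\label{lem:transversal}
Let $B$ be the union of $q$ edge-disjoint spanning trees on $V$, partitioned into blocks of size at most $q$. Then $B$ contains a spanning tree with at most one edge from each block.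
\end{lemma}

\begin{proof}
We show that the minimum in Edmonds' theorem, for the graphic and the partition matroid on $B$, is at least $|V|-1$; a forest with $|V|-1$ edges is a spanning tree. Let $F\subseteq B$, let $r$ be the number of components of $(V,F)$, and let $c$ be the number of blocks that meet $B\setminus F$. Each of the $q$ trees connects the $r$ components, so at least $r-1$ of its edges join different components, and such edges are not in $F$. The trees are edge-disjoint, so $|B\setminus F|\ge q(r-1)$. A block has at most $q$ edges, so $c\ge r-1$. Therefore $\rho_1(F)+\rho_2(B\setminus F)=|V|-r+c\ge|V|-1$.
\end{proof}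

The lemma spends $q$ trees to produce one good tree, and we need $q$ good trees; this is the source of $q^2$.

\begin{proof}[Proof of Theorem~\ref{thm:trees}]
Split each $T_i$ into $\lfloor|T_i|/q\rfloor$ \emph{full} blocks of size $q$ and, if $q$ does not divide $|T_i|$, one \emph{residual} block of size less than $q$. Each edge outside $T_1\cup\dots\cup T_k$ is a block by itself. Since the $T_i$ are disjoint, the blocks partition $E$. Divide the $q^2$ trees into $q$ groups of $q$, and let $B_j$ be the union of the $j$-th group. Lemma~\ref{lem:transversal}, applied to $B_j$ and the nonempty traces of the blocks on it, gives a spanning tree $R_j\subseteq B_j$ with at most one edge from each block. The trees $R_1,\dots,R_q$ are edge-disjoint because the $B_j$ are.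

Assign an index in $\{1,\dots,q\}$ to every edge, block by block. An edge of the block that lies in $R_j$ gets the index $j$; these indices are distinct, as $R_j$ has at most one edge in the block. The remaining edges of the block get distinct indices not yet used in it, which is possible because the block has at most $q$ edges. Let $E_j$ be the set of edges with index $j$. Then $E_j\supseteq R_j$, so $(V,E_j)$ is connected. A full block gives exactly one edge to each $E_j$ and a residual block at most one. Hence $|E_j\cap T_i|=|T_i|/q$ if $q$ divides $|T_i|$, and otherwise $|E_j\cap T_i|$ is $\lfloor|T_i|/q\rfloor$ or $\lfloor|T_i|/q\rfloor+1=\lceil|T_i|/q\rceil$.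

For the last claim take $q=2$. An $8$-edge-connected graph has four edge-disjoint spanning trees and at least two vertices, so $E_1$ and $E_2$ are nonempty connected sets, and they halve every $T_i$ of even size.
\end{proof}

\section{Graphs without a $k$-bipartition}\label{sec:sharp}

We prove Theorem~\ref{thm:sharp}. In each example we suppose that a $k$-bipartition exists and call the edges of its two parts \emph{red} and \emph{blue}; the colors may be exchanged. One observation is used repeatedly: if a color class has at least two edges, each of its edges shares an endpoint with another edge of that color.

\subsection*{One resource set: a subdivided star}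
Let $G$ be $K_{1,3}$ with every edge subdivided once, with inner edges $i_1,i_2,i_3$ at the center and outer edges $l_1,l_2,l_3$, where $l_j$ meets only $i_j$. It is connected, that is, $1$-edge-connected. Let $T_1=E$, so that each color class has three edges. By the observation, $l_j$ has the color of $i_j$ for each $j$. So both classes have even size, a contradiction.

\subsection*{Two resource sets: a theta graph}
Let $G$ be the union of the three paths $a\,x_i\,y_i\,z_i\,b$ $(i=1,2,3)$. It is $2$-edge-connected: after deleting an edge, two of the paths still form a cycle through $a$ and $b$, and each piece of the third path contains $a$ or $b$. Let $T_1$ consist of the six edges $y_iz_i$, $z_ib$ and $T_2$ of the six edges $ax_i$, $x_iy_i$. Each color must contain three edges of each set. Call a vertex \emph{monochromatic} if all its edges have one color.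

\emph{Both $a$ and $b$ are monochromatic, in the same color}, say red. Every blue edge has the form $x_iy_i$ or $y_iz_i$, and edges with different $i$ are not joined by blue edges. So there are at most two blue edges, while six are needed.

\emph{Both are monochromatic, in different colors}, say $a$ red and $b$ blue. The edges $ax_i$ are three red edges of $T_2$, so all $x_iy_i$ are blue; the edges $z_ib$ are three blue edges of $T_1$, so all $y_iz_i$ are red. The red edge $y_1z_1$ meets only the blue edges $x_1y_1$ and $z_1b$, against the observation.

\emph{The vertex $a$ is not monochromatic.} Up to renaming paths and colors, $ax_1$ is red and $ax_2,ax_3$ are blue. Then exactly two of the edges $x_iy_i$ are red, so one of $x_2y_2,x_3y_3$ is red, say $x_2y_2$. The red edges lie in $G-\{ax_2,ax_3\}$, which is a tree, and they connect $x_2$ to $a$; so they include the unique path $x_2\,y_2\,z_2\,b\,z_1\,y_1\,x_1\,a$ of that tree. This path has the four edges $y_2z_2$, $z_2b$, $z_1b$, $y_1z_1$ of $T_1$, one too many.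

\emph{The vertex $b$ is not monochromatic.} The automorphism exchanging $a$ with $b$ and each $x_i$ with $z_i$ exchanges $T_1$ with $T_2$ and reduces this to the previous case.

\subsection*{Three or more resource sets: prisms}
Start with a cycle $C$ with edges $c_1,\dots,c_{2k}$ in cyclic order and $T_i=\{c_{2i-1},c_{2i}\}$. Balance forces a change of color inside each $T_i$, so the color changes at least $k$ times around $C$; but two connected classes of a cycle are arcs, with only two changes. To keep this obstruction in a $3$-edge-connected graph we add edges inside $C$ so that the graph stays planar and cubic: planarity forces a red and a blue connection to cross, and at a vertex of degree $3$ they cannot.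

The \emph{prism} $\Pi_n=C_n\times K_2$ has vertices $(j,0),(j,1)$ for $j\in\mathbb Z_n$, two cycles with edges $(j,t)(j+1,t)$ for $t=0,1$, and rungs $(j,0)(j,1)$. It is cubic.

\begin{lemma}\label{lem:prism}
Let $n\ge4$ and let $S$ be a set of vertices of $\Pi_n$ with complement $\overline S$. If $S,\overline S\ne\emptyset$, then $d(S)\ge3$; so $\Pi_n$ is $3$-edge-connected. If $|S|,|\overline S|\ge2$, then $d(S)\ge4$.
\end{lemma}

\begin{proof}
Let $S_t=\{j:(j,t)\in S\}$ and let $d_C$ count boundary edges in the cycle on $\mathbb Z_n$, so that $d_C(Y)\ge2$ for $\emptyset\ne Y\ne\mathbb Z_n$. Counting the two cycles and the rungs separately,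
\[
d(S)=d_C(S_0)+d_C(S_1)+|S_0\,\triangle\,S_1| .
\]
If $S_0$ and $S_1$ are both nonempty and proper, $d(S)\ge4$. If one of them is empty, the other has size $s=|S|$, and $d(S)\ge2+s$ for $1\le s<n$ while $d(S)=n\ge4$ for $s=n$; this is at least $3$, and at least $4$ when $s\ge2$. If one of them is $\mathbb Z_n$, apply the previous case to $\overline S$, using $d(S)=d(\overline S)$.
\end{proof}

\begin{proposition}\label{prop:prism}
Let $k\ge3$, let $C$ be one of the two $2k$-cycles that define $\Pi_{2k}$, with edges $c_1,\dots,c_{2k}$ in cyclic order, and let $T_i=\{c_{2i-1},c_{2i}\}$. Then $\Pi_{2k}$ has no $k$-bipartition for $T_1,\dots,T_k$.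
\end{proposition}

\begin{proof}
Draw the prism in the plane with its two cycles as concentric circles, $C$ outside, and with radial rungs. Suppose that a $k$-bipartition exists. Around $C$ the color changes at least $k\ge3$ times, and the number of changes is even because we return to the starting color; so it is at least $4$. Hence there are edges $e_1,e_2,e_3,e_4$ in this cyclic order on $C$ with $e_1,e_3$ red and $e_2,e_4$ blue. The edges $e_1$ and $e_3$ are not consecutive on $C$, so they have no common endpoint; the same holds for $e_2$ and $e_4$.

Let $P_0$ be a shortest red path from an endpoint of $e_1$ to an endpoint of $e_3$. Being shortest, it contains only one endpoint of each, so adding $e_1$ and $e_3$ gives a red path $P$ whose internal vertices are the vertices of $P_0$. In the same way we get a blue path $Q$ with first edge $e_2$, last edge $e_4$ and internal part $Q_0$. A vertex of $P_0$ has two red edges and a vertex of $Q_0$ has two blue edges, so in a cubic graph $P_0$ and $Q_0$ have no common vertex.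

Let $m_j$ be the midpoint of $e_j$, let $P'$ be the subarc of $P$ from $m_1$ to $m_3$, and let $Q'$ be the subarc of $Q$ from $m_2$ to $m_4$. A point of $P'$ is a vertex of $P_0$ or an inner point of a red edge, and a point of $Q'$ is a vertex of $Q_0$ or an inner point of a blue edge; so $P'$ and $Q'$ are disjoint. Both lie in the closed disk bounded by $C$, but they may run along $C$. To get them off the boundary, take a larger concentric circle $\Gamma$ and prolong $P'$ and $Q'$ by the radial segments from each $m_j$ to a point $p_j\in\Gamma$. We obtain disjoint arcs from $p_1$ to $p_3$ and from $p_2$ to $p_4$ that lie in the disk bounded by $\Gamma$ and meet $\Gamma$ only in their endpoints, with $p_1,p_2,p_3,p_4$ in cyclic order. This contradicts the Jordan curve theorem, in the form that $K_5$ cannot be drawn on the sphere without crossings: the two arcs, the four arcs of $\Gamma$ between consecutive points $p_j$, and the four radial rays from the $p_j$ to $\infty$ would be such a drawing.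
\end{proof}

Lemma~\ref{lem:prism} and Proposition~\ref{prop:prism} give the second statement of Theorem~\ref{thm:sharp} and, for $k=3$, the last case of the first. With the subdivided star and the theta graph, Theorem~\ref{thm:sharp} is proved.

\subsection*{The clique and the degree hypothesis}
The proof of Proposition~\ref{prop:prism} used that no vertex has degree $4$. For $k=3$ this is the only hypothesis of Theorem~\ref{thm:edge} that the prism violates.

\begin{proposition}\label{prop:clique}
Let $k=3$. The hexagonal prism $\Pi_6$ satisfies \emph{(ii)} and \emph{(iii)} of Theorem~\ref{thm:edge} and has no $3$-bipartition for the sets $T_1,T_2,T_3$ of Proposition~\ref{prop:prism}. Its line graph is $4$-connected, and its vertex set has no partition into two sets that induce connected subgraphs and contain one element of each $T_i$. Hence hypothesis \emph{(i)} of Theorem~\ref{thm:edge} and the clique hypothesis of Theorem~\ref{thm:vertex} cannot be omitted in general.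
\end{proposition}

\begin{proof}
The prism $\Pi_6$ has $18\ge5$ edges, which is (ii). For (iii), suppose that $|F|\le3$ and that two components of $\Pi_6-F$ contain edges. The vertex set $S$ of one of them has $|S|\ge2$, $|\overline S|\ge2$ and $d(S)\le|F|\le3$, contrary to Lemma~\ref{lem:prism}. There is no $3$-bipartition by Proposition~\ref{prop:prism}. The statements about the line graph follow from Lemma~\ref{lem:line}: part (b) gives $4$-connectivity, and by part (a) a partition as described would be a $3$-bipartition of $\Pi_6$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
3つの資源節点集合を持つ4点連結 グラフを均等分割する問題について,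
\texttt{http://www.lab2.kuis.kyoto-u.ac.jp/\allowbreak keisan-genkai/\allowbreak reports/\allowbreak 2005/\allowbreak zentai\_2/\allowbreak 04-ishii.pdf}

\bibitem{matousek}
Matou\v{s}ek, \emph{Using the Borsuk--Ulam Theorem}.

\end{thebibliography}
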